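# Curvature up to sign: an obstruction to approximating $L^2$-curvatures of singular $SU(2)$-bundles

## 1. Closed real two-forms, and two-forms known only up to sign

Let $B^5$ be the open unit ball of $\mathbb{R}^5$ and let $\Omega^2_{L^2}(B^5,\mathfrak{su}(2))$ be the space of measurable $\mathfrak{su}(2)$-valued two-forms $F=\sum_{i<j}F_{ij}\,dx^i\wedge dx^j$ with $\int_{B^5}|F|^2\,d^5x<\infty$. On $\mathfrak{su}(2)$ we use the inner product $\langle X,Y\rangle=-\operatorname{Tr}(XY)$, and $|F|^2=\sum_{i<j}|F_{ij}|^2$. The gauge-invariant object of these notes is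
$$\operatorname{Tr}(F\otimes F)=\sum_{i<j}\sum_{k<l}\operatorname{Tr}(F_{ij}F_{kl})\,(dx^i\wedge dx^j)\otimes(dx^k\wedge dx^l),$$
a section of $\Lambda^2(TB^5)\otimes\Lambda^2(TB^5)$. Its coefficients are in $L^1$ when $F\in L^2$, it does not change when $F$ is replaced by $\sigma^{-1}F\sigma$ with $\sigma:B^5\to SU(2)$ measurable, and it commutes with pullbacks. We use the same notation on spheres and on slices.

At one point, $-\operatorname{Tr}(F\otimes F)$ is the Gram matrix of the ten vectors $F_{ij}$ in the three-dimensional Euclidean space $\mathfrak{su}(2)$. A Gram matrix determines its vectors up to $O(3)=SO(3)\times\{\pm1\}$, and conjugation by $SU(2)$ realizes exactly $SO(3)$. So $\operatorname{Tr}(F\otimes F)$ remembers $F$ pointwise up to gauge and up to a sign. The sign is what this talk is about.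

Here are the curvatures we are allowed to approximate with.

**Definition (class $\mathcal F_R(B^5)$).** $F\in\mathcal F_R(B^5)$ means:

(a) $F\in\Omega^2_{L^2}(B^5,\mathfrak{su}(2))$.

(b) There are finitely many points $a_1,\dots,a_n\in B^5$, a smooth (possibly non-trivial) principal $SU(2)$-bundle $P$ over $B^5\setminus\{a_1,\dots,a_n\}$, and a smooth connection $\nabla$ on $P$.

(c) $F$ represents the curvature of this connection in a measurable gauge: every point of $B^5\setminus\{a_1,\dots,a_n\}$ has a neighborhood $U$ with a smooth local trivialization in which the connection is a smooth $\mathfrak{su}(2)$-valued one-form $A$, and a map $\sigma\in L^\infty(U,SU(2))$ with $F=\sigma^{-1}(dA+A\wedge A)\sigma$ a.e. on $U$. In particular $\operatorname{Tr}(F\otimes F)=\operatorname{Tr}(F_\nabla\otimes F_\nabla)$ a.e.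

*Example.* Take a smooth connection on a non-trivial $SU(2)$-bundle over $S^4$ and pull both back to $B^5\setminus\{0\}$ by $x\mapsto x/|x|$. The curvature is bounded by $C|x|^{-2}$, and $|x|^{-4}$ is integrable in $\mathbb{R}^5$. The bundle over $S^4$ is trivial off one point, so off one ray the curvature is a smooth $\mathfrak{su}(2)$-valued two-form; this is $F$, and near points of the ray the map $\sigma$ in (c) is the transition function, defined a.e. So $F\in\mathcal F_R(B^5)$ with $n=1$, $a_1=0$.

Now the easy case. Fix $e\in\mathfrak{su}(2)$ with $\operatorname{Tr}(e^2)=-1$, for instance $e=\frac1{\sqrt2}\begin{pmatrix}i&0\\0&-i\end{pmatrix}$. If $F=\omega e$ with $\omega$ a real two-form, then $\operatorname{Tr}(F\otimes F)=-\omega\otimes\omega$.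

**Proposition 1.** Let $\omega\in L^2$ be a real two-form on $B^5$ with $d\omega=0$ in the sense of distributions. Then there are $F_k\in\mathcal F_R(B^5)$ with $\operatorname{Tr}(F_k\otimes F_k)\to-\omega\otimes\omega$ in $L^1$.

*Proof.* For $\lambda<1$ the pullback of $\omega$ under $x\mapsto\lambda x$ has components $\lambda^2\omega_{ij}(\lambda x)$. It is a closed $L^2$ form on the ball of radius $1/\lambda$, and it tends to $\omega$ in $L^2(B^5)$ as $\lambda\to1$. Convolving it with a smooth kernel of small support gives a smooth form on a neighborhood of $\overline{B^5}$, still closed because convolution commutes with $d$, and as close in $L^2(B^5)$ as we like. So there are smooth closed $\omega_k$ on balls containing $\overline{B^5}$ with $\omega_k\to\omega$ in $L^2(B^5)$. By the Poincaré lemma $\omega_k=d\alpha_k$. Put $A_k=\alpha_k e$ and $F_k=dA_k+A_k\wedge A_k$. Since $\alpha_k\wedge\alpha_k=0$, $F_k=\omega_ke$; hence $F_k\in\mathcal F_R(B^5)$, with no singular point. Finally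
$$\omega_k\otimes\omega_k-\omega\otimes\omega=(\omega_k-\omega)\otimes\omega_k+\omega\otimes(\omega_k-\omega)$$
tends to $0$ in $L^1$ by Cauchy–Schwarz. $\square$

What changes in general? Suppose we are only given $\Omega=-\omega\otimes\omega$. Then $\omega$ is known at each point only up to sign. A bad choice of signs can destroy closedness: $\operatorname{sgn}(x_5)\,dx^1\wedge dx^2$ is not closed, but it has the same square as $dx^1\wedge dx^2$, so here the signs can be repaired. The question is whether they always can, when $\Omega$ is only assumed to look like a curvature on round spheres.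

## 2. Singular bundles seen through round spheres

**Definition ($L^2$-curvature of a singular $SU(2)$-bundle).** An element $\Omega\in L^1\big(B^5,\Lambda^2(TB^5)\otimes\Lambda^2(TB^5)\big)$ is an $L^2$-curvature of a singular principal $SU(2)$-bundle over $B^5$ if:

(i) there exists $F\in\Omega^2_{L^2}(B^5,\mathfrak{su}(2))$ with $\Omega=\operatorname{Tr}(F\otimes F)$;

(ii) for every $x\in B^5$ and a.e. $0<r\le\operatorname{dist}(x,\partial B^5)$ there exists a curvature $f$ of a $W^{1,2}$ connection on a smooth principal $SU(2)$-bundle over $\partial B^5_r(x)$ such that $\iota^*_{\partial B^5_r(x)}\Omega=\operatorname{Tr}(f\otimes f)$.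

The class of all such $\Omega$ is denoted $\mathcal F_\otimes(B^5)$.

*Example.* If $\alpha$ is a real one-form smooth near $\overline{B^5}$, then $\Omega=-d\alpha\otimes d\alpha$ is in $\mathcal F_\otimes(B^5)$: take $F=d\alpha\,e$, and on each sphere the connection $\iota^*\alpha\,e$ on the trivial bundle.

Notice that in (ii) the curvature $f$ may be chosen separately on every sphere. Nothing asks the choices to fit together.

**Problem** (from "Singular Bundles with Bounded $L^2$-curvatures", https://people.math.ethz.ch/~triviere/pdf/phd/kessel.pdf). Let $\Omega\in\mathcal F_\otimes(B^5)$. Does there exist a sequence $(F_k)$ in $\mathcal F_R(B^5)$ such that $\operatorname{Tr}(F_k\otimes F_k)\to\Omega$ in $L^1$?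

The answer is **no**, and it stays no for a larger approximating class. Let $\mathcal F_R^*\supset\mathcal F_R$ be defined like $\mathcal F_R$, but with the finite set $\{a_i\}$ replaced by any relatively closed $\Sigma\subset B^5$ with $\mathcal H^1(\Sigma)=0$. (For instance, $\Sigma=\{0\}\cup\{(\frac1{2m},0,0,0,0):m\ge1\}$ is allowed and infinite.)

**Theorem 2.** There is $\Omega\in C_c^\infty\cap\mathcal F_\otimes(B^5)$ with $\inf_{F\in\mathcal F_R^*}\|\operatorname{Tr}(F\otimes F)-\Omega\|_{L^1(B^5)}>0$. In particular no sequence in $\mathcal F_R(B^5)$ has $\operatorname{Tr}(F_k\otimes F_k)\to\Omega$ in $L^1$.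

**Theorem 3.** Let $V\subset C^0(\overline{B^5})$ be a finite-dimensional space of real functions. Let $U\subset B^5$ be nonempty, open and connected, such that no nonzero $f\in V$ vanishes identically on $U$. Then there is $\Omega\in C_c^\infty(U)$, which can be taken arbitrarily small in every $C^m$, such that:

(a) for every $f\in V\setminus\{0\}$ there are an open set $O_f\supset\{x\in\overline{B^5}:f(x)=0\}$ in $\mathbb{R}^5$ and a smooth real one-form $\alpha_f$ on $O_f$ with $\Omega=-d\alpha_f\otimes d\alpha_f$ on $O_f$ ($\Omega$ extended by $0$). Hence on every smooth submanifold $S\subset\{f=0\}$, $\iota_S^*\Omega=\operatorname{Tr}(F_A\otimes F_A)$ for the smooth connection $A=\iota_S^*\alpha_f\,e$ on the trivial bundle;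

(b) $\inf_{F\in\mathcal F_R^*}\|\operatorname{Tr}(F\otimes F)-\Omega\|_{L^1(U)}>0$.

For $V=\operatorname{span}\{1,x_1,\dots,x_5,|x|^2\}$, part (a) covers all round spheres and all hyperplanes; for $V=\{\text{polynomials of degree}\le d\}$ it covers all algebraic hypersurfaces of degree $\le d$.

The plan is to put $F=\varepsilon\omega e$ in a thin tube around a closed curve, with $\omega$ closed and changing sign when one goes around the tube. A hypersurface that misses one whole cross-section of the tube does not see the sign change. A hypersurface that contains a piece of the tube going all the way around does see it.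

## 3. A closed two-form that returns with the opposite sign

We build the tube around the unit circle first, inside a standard box, and transport it by an embedding $\Theta$ afterwards. Let $Q=B^4_2\times(-1,1)\subset\mathbb{R}^5$ with $B^4_2=\{x'\in\mathbb{R}^4:|x'|<2\}$. For $0<\rho\le\frac12$ let
$$\Phi_\rho(t,y)=\big((1+\rho y_3)\cos t,\ (1+\rho y_3)\sin t,\ \rho y_1,\ \rho y_2,\ \rho y_4\big),\qquad t\in\mathbb{R}/2\pi\mathbb{Z},\ y\in\mathbb{R}^4.$$
For $|y|<\frac32$ the radius $1+\rho y_3$ is positive, so by polar coordinates $\Phi_\rho$ is a diffeomorphism of $\{|y|<\frac32\}$ onto its image. If $|y|\le1$, then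
$$(1+\rho y_3)^2+\rho^2(y_1^2+y_2^2)\le(1+\rho)^2<4,\qquad|\rho y_4|\le\tfrac12,$$
so $\Phi_\rho(\{|y|\le1\})\subset Q$. The fifth coordinate is $\rho y_4$: the slice $\{x_5=s\}$ corresponds to $y_4=s/\rho$.

Let $\chi(\tau)=e^{-1/(1-\tau)}$ for $\tau<1$ and $\chi(\tau)=0$ for $\tau\ge1$. Then $\chi\in C^\infty$ and $\chi>0>\chi'$ on $(-\infty,1)$, since $\chi'=-\chi/(1-\tau)^2$ there. On $\mathbb{R}_t\times\mathbb{R}^4_y$ put
$$\beta=\cos\tfrac t2\,dy_1+\sin\tfrac t2\,dy_2,\qquad\hat\alpha=\chi(|y|^2)\,\beta,\qquad\hat\omega=d\hat\alpha.$$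
The covector $\beta$ makes half a turn in the $(y_1,y_2)$-plane while $t$ increases by $2\pi$, like the fiber direction of a Möbius band. So $\hat\alpha$ and $\hat\omega$ change sign under $t\mapsto t+2\pi$, and they vanish for $|y|\ge1$. The tensor $\hat\omega\otimes\hat\omega$ is $2\pi$-periodic. Its push-forward by $\Phi_\rho$, extended by $0$, is a smooth section $q_\rho$ with compact support in $Q$.

Let $\Theta$ be a smooth embedding of a neighborhood of $\overline Q$ onto an open subset of $B^5$. For $\varepsilon>0$ put
$$\Omega_\varepsilon=\Omega_{\varepsilon,\rho,\Theta}:=-\varepsilon^2(\Theta^{-1})^*q_\rho\ \text{ on }\Theta(Q),\qquad0\ \text{ elsewhere on }\mathbb{R}^5.$$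
It is smooth with compact support in $\Theta(Q)$. The compact set
$$D_t:=\Theta\big(\Phi_\rho(\{t\}\times\{|y|\le1\})\big)$$
is called a *cross-section*.

**Lemma 4.** For every $t_0$ there is a smooth real one-form $\alpha_{t_0}$ on $\mathbb{R}^5\setminus D_{t_0}$ with $\Omega_\varepsilon=-\varepsilon^2d\alpha_{t_0}\otimes d\alpha_{t_0}$ there. Consequently, for any submanifold $S\subset\mathbb{R}^5\setminus D_{t_0}$, $\iota_S^*\Omega_\varepsilon=\operatorname{Tr}(f\otimes f)$, where $f$ is the curvature of the smooth connection $A=\varepsilon\,\iota_S^*\alpha_{t_0}\,e$ on the trivial $SU(2)$-bundle over $S$.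

*Proof.* The point is that once the tube is cut at $t_0$, the sign can be fixed. Choose $r_1>1$ such that $\Phi_\rho(\{|y|<r_1\})\subset Q$; this is possible because $\Phi_\rho(\{|y|\le1\})$ is a compact subset of the open set $Q$. The set $\mathbb{R}^5\setminus D_{t_0}$ is the union of two open sets: the cut tube $\Theta\Phi_\rho((t_0,t_0+2\pi)\times\{|y|<r_1\})$ and the complement of the closed tube $\Theta\Phi_\rho(\{|y|\le1\})$. On the first let $\alpha_{t_0}$ be the push-forward of $\hat\alpha|_{(t_0,t_0+2\pi)\times\{|y|<r_1\}}$, on the second let $\alpha_{t_0}=0$. On the overlap $|y|>1$, where $\hat\alpha=0$, so the definitions agree and $\alpha_{t_0}$ is smooth. The identity for $\Omega_\varepsilon$ holds by construction. Finally $A\wedge A=\varepsilon^2\,\iota_S^*\alpha_{t_0}\wedge\iota_S^*\alpha_{t_0}\,e^2=0$, so $f=\varepsilon\,d\iota_S^*\alpha_{t_0}\,e$, and $\operatorname{Tr}(e^2)=-1$ gives the claim. $\square$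

In particular condition (i) holds for $\Omega_\varepsilon$: take $F=\varepsilon\,d\alpha_0\,e$, which is bounded and defined off the null set $D_0$.

## 4. Round spheres and an ellipse

Lemma 4 gives (ii) as soon as every sphere misses some cross-section. If $\Theta$ is a homothety, the core of the tube is a round circle; it lies on round spheres, those spheres meet every cross-section, and Lemma 4 says nothing about them. An ellipse with unequal axes lies on no round sphere: if $\gamma$ parametrizes it, $|\gamma(t)-c|^2-r^2$ always contains the same nonzero multiple of $\cos2t$. This survives thickening. Let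
$$\Theta(x)=\big(\tfrac14x_1,\tfrac18x_2,\tfrac18x_3,\tfrac18x_4,\tfrac18x_5\big),\qquad\rho=\tfrac1{100}.$$
On $\overline Q$ we have $|\Theta(x)|^2\le\frac1{16}\cdot4+\frac1{64}<1$, so $\Theta$ embeds a neighborhood of $\overline Q$ in $B^5$.

**Lemma 5.** For this $\Theta$ and $\rho$, every sphere $S=\partial B_r(c)$ with $c\in B^5$ and $0<r\le1-|c|$ is disjoint from some cross-section $D_{t_0}$.

*Proof.* Let $\gamma(t)=\Theta\Phi_\rho(t,0)=(\frac14\cos t,\frac18\sin t,0,0,0)$. Since $\Phi_\rho(t,y)-\Phi_\rho(t,0)=\rho\,(y_3\cos t,y_3\sin t,y_1,y_2,y_4)$ has length $\rho|y|$ and $\Theta$ is linear of norm $\frac14$, each point of $D_t$ has distance at most $\frac\rho4$ from $\gamma(t)$. Suppose $S\cap D_t\ne\emptyset$ for all $t$. Then $\big||\gamma(t)-c|-r\big|\le\frac\rho4$ for all $t$. With $p(t)=|\gamma(t)-c|^2$,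
$$|p(t)-r^2|\le\tfrac\rho4\big(|\gamma(t)-c|+r\big)\le\tfrac\rho4\big(\tfrac14+|c|+r\big)\le\tfrac\rho4\cdot\tfrac54\le\rho.$$
On the other hand,
$$p(t)=\tfrac1{16}\cos^2t+\tfrac1{64}\sin^2t-\tfrac12c_1\cos t-\tfrac14c_2\sin t+|c|^2,$$
whose $\cos2t$-Fourier coefficient is $\frac12(\frac1{16}-\frac1{64})=\frac3{128}$, whatever $c$ is. Therefore
$$\frac3{128}=\frac1\pi\int_0^{2\pi}(p(t)-r^2)\cos2t\,dt\le\frac\rho\pi\int_0^{2\pi}|\cos2t|\,dt=\frac{4\rho}\pi=\frac1{25\pi}<0.013,$$
which contradicts $\frac3{128}>0.023$. $\square$

By Lemmas 4 and 5, $\Omega_{\varepsilon,\rho,\Theta}\in\mathcal F_\otimes(B^5)$ for every $\varepsilon>0$. Condition (ii) even holds for every radius, with smooth connections on trivial bundles.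

## 5. Removing the sign by rotation, and what holonomy says

We must now show that $\Omega_\varepsilon$ cannot be approximated. The first thought is that a sign change of $\omega$ contradicts $dF=0$. But $SU(2)$ is not abelian, and one has to be careful: *inside the tube there is no contradiction at all.* Let
$$h=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\qquad h^2=-1,\qquad he=-eh,\qquad g(t)=\exp(th/4).$$
Then $g(t+2\pi)=\exp(\pi h/2)\,g(t)=h\,g(t)$ and $h^{-1}eh=-e$. Consider
$$a=g^{-1}(\varepsilon\hat\alpha\,e)g+g^{-1}dg.$$
When $t$ increases by $2\pi$, the first term becomes $g^{-1}h^{-1}(-\varepsilon\hat\alpha\,e)hg=g^{-1}(\varepsilon\hat\alpha\,e)g$, and $g^{-1}dg=\frac h4\,dt$ does not change. So $a$ is a smooth single-valued connection on the tube, with curvature $f=\varepsilon\hat\omega\,g^{-1}eg$ and $\operatorname{Tr}(f\otimes f)=-\varepsilon^2\hat\omega\otimes\hat\omega$. Rotating $e$ into $-e$ has absorbed the sign. The price is visible at the edge of the tube: there $a=\frac h4\,dt$ is flat, but its holonomy around the tube is nontrivial. Any proof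 of non-approximability must therefore use what happens outside the tube, where $\Omega_\varepsilon=0$.

For exact equality this is a holonomy argument. It takes place on the slices $\iota_s(x')=(x',s)$. Put $\sigma=s/\rho$, let $y'=(y_1,y_2,y_3)$, and set
$$\Psi(t,y')=\big((1+\rho y_3)\cos t,(1+\rho y_3)\sin t,\rho y_1,\rho y_2\big),\qquad\iota_s\circ\Psi(t,y')=\Phi_\rho(t,(y',\sigma)),$$
$$\chi_\sigma(y')=\chi(|y'|^2+\sigma^2),\qquad\omega=\hat\omega|_{y_4=\sigma}=d(\chi_\sigma\beta)=d\chi_\sigma\wedge\beta+\chi_\sigma\,d\beta,\tag{1}$$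
so that $\Psi^*\iota_s^*q_\rho=\omega\otimes\omega$. Both the exact argument and the real proof rest on the following computation.

**Lemma 6 (nondegeneracy).** Where $|y'|^2+\sigma^2<1$ and $y_3\ne0$, the map $\eta\mapsto\omega\wedge\eta$, $\Lambda^1\to\Lambda^3$, is invertible.

*Proof.* With $\beta^\perp=-\sin\frac t2\,dy_1+\cos\frac t2\,dy_2$ we have $d\beta=\frac12dt\wedge\beta^\perp$ and $\beta\wedge\beta^\perp=dy_1\wedge dy_2$. So $d\beta\wedge d\beta=0$ and $\beta\wedge d\beta=-\frac12dt\wedge dy_1\wedge dy_2$. In $\omega\wedge\omega$ the two squares vanish and only the mixed term survives: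
$$\omega\wedge\omega=2\chi_\sigma\,d\chi_\sigma\wedge\beta\wedge d\beta=-\chi_\sigma\,\partial_{y_3}\chi_\sigma\;dy_3\wedge dt\wedge dy_1\wedge dy_2=\chi_\sigma\,\partial_{y_3}\chi_\sigma\;dt\wedge dy_1\wedge dy_2\wedge dy_3.$$
Since $\partial_{y_3}\chi_\sigma=2y_3\,\chi'(|y'|^2+\sigma^2)$, this is nonzero where claimed. If $\eta\ne0$ were a covector with $\eta\wedge\omega=0$, then $\omega=\eta\wedge\zeta$ for some $\zeta$, hence $\omega\wedge\omega=0$. So the map is injective, and both spaces have dimension $4$. $\square$

**Observation 7 (exact equality).** If $|s|\le\frac\rho2$, no smooth connection $a$ on $\overline{B^4_2}$ with curvature $f$ satisfies $\operatorname{Tr}(f\otimes f)=-\varepsilon^2\iota_s^*q_\rho$.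

*Proof.* Suppose $a$ does. Pull back: $\hat a=\Psi^*a$, $\hat f=\Psi^*f$, so $\langle\hat f_{ij},\hat f_{lm}\rangle=\varepsilon^2\omega_{ij}\omega_{lm}$. Work where $|y'|^2+\sigma^2<1$ and $y_3>0$. There $\omega\ne0$; put $v=\varepsilon^{-1}|\omega|^{-2}\sum_{i<j}\omega_{ij}\hat f_{ij}$. Then $|v|^2=1$ and $|\hat f-\varepsilon\omega v|^2=|\hat f|^2-\varepsilon^2|\omega|^2|v|^2=0$, that is, $\hat f=\varepsilon\omega v$. Since $\hat f$ is $2\pi$-periodic in $t$ and $\omega$ is antiperiodic, $v(t+2\pi,y')=-v(t,y')$. As $d\omega=0$, the Bianchi identity $d\hat f+\hat a\wedge\hat f-\hat f\wedge\hat a=0$ reads $\varepsilon\,\omega\wedge(dv+[\hat a,v])=0$. By Lemma 6, $dv+[\hat a,v]=0$, so $v$ is parallel. Let $g_{y'}\in SU(2)$ be the parallel transport along $t\mapsto(t,y')$, $0\le t\le2\pi$. Then $g_{y'}v(0,y')g_{y'}^{-1}=v(2\pi,y')=-v(0,y')$.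

Let $y'$ tend to a point $y'_*$ with $|y'_*|^2=1-\sigma^2$ and $y_3>0$. By continuity of transport and compactness of the unit sphere, $g_{y'_*}$ conjugates some unit vector to its negative, so $g_{y'_*}\ne1$. Now approach $y'_*$ from outside, by $y'$ with $|y'|=r_0$ slightly larger than $\sqrt{1-\sigma^2}$. The loop $t\mapsto\Psi(t,y')$ lies in $\{x'\in B^4_2:x'\text{ off the closed tube}\}$, where $f=0$. In this set it is contractible: move $y'$ along the sphere of radius $r_0$ to $(r_0,0,0)$, then shrink the loop through $(\lambda\cos t,\lambda\sin t,\rho r_0,0)$, $\lambda\to0$. These last loops avoid the closed tube, because all its points have third coordinate at most $\rho\sqrt{1-\sigma^2}$ in absolute value. For a flat connection the holonomy of a contractible loop is trivial, so $g_{y'}=1$, and in the limit $g_{y'_*}=1$. Contradiction. $\square$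

This is the argument one would like to run for an approximating sequence, and here is the exact point where it stops. If $\operatorname{Tr}(f_k\otimes f_k)\to-\varepsilon^2\iota_s^*q_\rho$ only in $L^1$, then outside the tube $f_k$ is not zero but only small in $L^2$, and $v_k$ is only an $L^2$ function. To control the holonomy around one loop one would estimate $f_k$ on a disk spanning it. A disk is a null set in dimension four, and $L^1$ convergence says nothing about it.

So loops must be replaced by averages. Three substitutions do this.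

1. Antiperiodicity of $v_k$ becomes the statement that $v_k$ has mean zero over two turns of the tube.
2. Trivial holonomy outside the tube becomes a gauge on the *whole ball* $B^4_2$ in which the connection form is small: $\|A_k\|_{L^4}\le C\varepsilon$. (On the tube alone such a gauge need not exist, as the flat form $\frac h4\,dt$ above shows.)
3. "$v$ is parallel" becomes an estimate for $dv_k$ in $H^{-1}$. In the Bianchi identity the main term is $\varepsilon\,\omega\wedge dv_k$ while the commutator is of size $\|A_k\|\,\|F_k\|\le C\varepsilon^2$. For small $\varepsilon$ the commutator loses.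

A mean-zero function whose differential is small in $H^{-1}$ is small in $L^2$; but $|v_k|\to1$.

## 6. Uhlenbeck gauge, $H^{-1}$, and the divergence equation

We use three textbook facts.

**Uhlenbeck's theorem** (K. Uhlenbeck, *Connections with $L^p$ bounds on curvature*, Comm. Math. Phys. 83 (1982), Thm 1.3, with $n=4$, $p=3$). There are $\kappa>0$ and $C$ such that if $a$ is a smooth connection form on $\overline{B^4_2}$ whose curvature $f$ has $\|f\|_{L^2}\le\kappa$, then there is $u\in W^{2,3}(B^4_2,SU(2))$ such that $A=u^{-1}au+u^{-1}du\in W^{1,3}$ satisfies $\|A\|_{W^{1,2}}\le C\|f\|_{L^2}$. In dimension four $\|F\|_{L^2}$ and $\|A\|_{L^4}$ are scale invariant, so the radius of the ball does not matter for the bounds we use.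

**The space $H^{-1}$.** For a bounded domain $Z\subset\mathbb{R}^4$, $H^{-1}(Z)$ is the dual of $H^1_0(Z)$. Integration by parts gives $\|d\phi\|_{H^{-1}}\le C\|\phi\|_{L^2}$. Since $H^1_0(Z)\subset L^4(Z)$ in dimension four, duality gives $L^{4/3}(Z)\subset H^{-1}(Z)$. Multiplication by a $C^1(\overline Z)$ function is bounded on $H^1_0$, hence, by transposition, on $H^{-1}$.

**Bogovskii's theorem** (e.g. G. P. Galdi, *An Introduction to the Mathematical Theory of the Navier–Stokes Equations*, Thm III.3.1). If $Z$ is bounded and convex, then for every $v\in L^2(Z)$ with $\int_Zv=0$ there is a vector field $X\in H^1_0(Z)$ with $\operatorname{div}X=v$ and $\|X\|_{H^1}\le C\|v\|_{L^2}$. (In dimension one, on $(0,L)$, take $X(x)=\int_0^xv$; mean zero is what makes $X(L)=0$.) Consequently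
$$\|v\|_{L^2}^2=\int_Zv\operatorname{div}X=-\langle dv,X\rangle\le C\|dv\|_{H^{-1}}\|v\|_{L^2}\ \Longrightarrow\ \|v\|_{L^2}\le C\|dv\|_{H^{-1}}.\tag{2}$$
Applied componentwise, the same holds for $\mathfrak{su}(2)$-valued $v$ of mean zero.

## 7. The quantitative obstruction on four-dimensional slices

**Proposition 8.** For every $\rho\in(0,\frac12]$ there is $\varepsilon_*(\rho)>0$ such that for all $0<\varepsilon<\varepsilon_*(\rho)$ and all $\Theta$ as in Section 3,
$$\inf_{F\in\mathcal F_R^*}\|\operatorname{Tr}(F\otimes F)-\Omega_{\varepsilon,\rho,\Theta}\|_{L^1(\Theta(Q))}>0.$$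

*Proof.* Below, $C,C_1,C_2,\dots$ depend only on $\rho$. Write $[A\wedge F]=A\wedge F-F\wedge A$. Suppose that $F_k\in\mathcal F_R^*$ have singular sets $\Sigma_k$ and $\operatorname{Tr}(F_k\otimes F_k)\to\Omega_\varepsilon$ in $L^1(\Theta(Q))$. We derive a contradiction when $\varepsilon$ is small depending only on $\rho$.

**Step 1 (slicing).** *The purpose is to pass to a four-dimensional ball without singularities.* Since $\Theta$ is bi-Lipschitz on $\overline Q$, $T_k:=\Theta^*\operatorname{Tr}(F_k\otimes F_k)\to-\varepsilon^2q_\rho$ in $L^1(Q)$. By Fubini,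
$$\int_{-1}^1\|\iota_s^*T_k+\varepsilon^2\iota_s^*q_\rho\|_{L^1(B^4_2)}\,ds\to0,$$
so after passing to a subsequence $\iota_s^*T_k\to-\varepsilon^2\iota_s^*q_\rho$ in $L^1(B^4_2)$ for a.e. $s\in(-1,1)$.

The set $\Theta^{-1}(\Sigma_k)\cap\overline Q$ has $\mathcal H^1$-measure zero because $\mathcal H^1(\Sigma_k)=0$ and $\Theta^{-1}$ is Lipschitz on $\Theta(\overline Q)$. Its image under the Lipschitz map $(x',s)\mapsto s$ is therefore Lebesgue-null. There are countably many $k$, so for a.e. $s$ the compact slice $\overline{B^4_2}\times\{s\}$ avoids all the sets $\Theta^{-1}(\Sigma_k)$. By (c), $\operatorname{Tr}(F_k\otimes F_k)=\operatorname{Tr}(F_{\nabla_k}\otimes F_{\nabla_k})$ a.e. in $B^5$, hence a.e. on a.e. slice.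

Fix $s$ with all these properties and with $\sigma=s/\rho$ satisfying $|\sigma|\le\frac12$; the set of such $s$ has positive measure. For each $k$ the relatively closed set $\Theta^{-1}(\Sigma_k)$ has positive distance from the compact slice. So the pulled-back bundle and connection are smooth over $B^4_{2+\delta}\times\{s\}$ for some $\delta=\delta_k>0$. This ball is contractible, so the bundle is trivial there. A trivialization gives $a_k\in C^\infty(\overline{B^4_2},\Lambda^1\otimes\mathfrak{su}(2))$ with curvature $f_k=da_k+a_k\wedge a_k$ and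
$$\operatorname{Tr}(f_k\otimes f_k)\to-\varepsilon^2\iota_s^*q_\rho\quad\text{in }L^1(B^4_2).\tag{3}$$
The diagonal entries of $-\operatorname{Tr}(f_k\otimes f_k)$ are $|f_{k,ij}|^2$. Adding them up, and using that $q_\rho$ is bounded by a constant depending only on $\rho$, we get $\|f_k\|_{L^2(B^4_2)}\le C_1\varepsilon$ for $k$ large.

**Step 2 (a small connection form on the whole ball).** *This step replaces trivial holonomy outside the tube.* Require $C_1\varepsilon\le\kappa$. Uhlenbeck's theorem gives $u_k\in W^{2,3}$ and $A_k=u_k^{-1}a_ku_k+u_k^{-1}du_k\in W^{1,3}$ with $\|A_k\|_{W^{1,2}}\le C\|f_k\|_{L^2}$. By Sobolev, for $k$ large,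
$$\|A_k\|_{L^4(B^4_2)}\le C_2\varepsilon,\qquad F_{A_k}=u_k^{-1}f_ku_k,\qquad\|F_{A_k}\|_{L^2}\le C_1\varepsilon.$$
Since the trace is invariant under conjugation, (3) holds with $F_{A_k}$ in place of $f_k$.

We also need the Bianchi identity for forms of this regularity. Let $A\in W^{1,3}$ on a ball in $\mathbb{R}^4$. For smooth $A$,
$$dF_A=dA\wedge A-A\wedge dA=-[A\wedge F_A],$$
because the cubic terms cancel in $[A\wedge F_A]$. In general choose smooth $A^{(m)}\to A$ in $W^{1,3}\subset L^{12}$. Then $dA^{(m)}\to dA$ in $L^3$ and $A^{(m)}\wedge A^{(m)}\to A\wedge A$ in $L^6$. So $F_{A^{(m)}}\to F_A$ in $L^3$ and $[A^{(m)}\wedge F_{A^{(m)}}]\to[A\wedge F_A]$ in $L^{12/5}$. The identity $dF_A+[A\wedge F_A]=0$ passes to the limit in $\mathcal D'$.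

**Step 3 (two turns around the tube).** *Here we unroll a part of the tube where $\omega$ is single-valued and nondegenerate.* Let
$$B'=\{y'\in\mathbb{R}^3:|y'-(0,0,\tfrac12)|<\tfrac18\},\qquad Z=(0,4\pi)\times B'\subset\mathbb{R}^4,$$
with coordinates $(t,y_1,y_2,y_3)$. $Z$ is bounded and convex. On $\overline{B'}$ we have $y_3\ge\frac38$ and $|y'|^2+\sigma^2\le\frac{25}{64}+\frac14<1$. The map $\Psi$ of Section 5 sends $Z$ into $B^4_2$. It is a local diffeomorphism, two-to-one onto its image up to a null set, with bounded derivatives, and its Jacobian is $\rho^3(1+\rho y_3)$ in absolute value. So pulling back by $\Psi$ costs only constants depending on $\rho$. Put $\hat A_k=\Psi^*A_k$, $\hat F_k=\Psi^*F_{A_k}$, and let $\omega$ be as in (1). The Bianchi identity of Step 2 holds for $\hat A_k$ near every point of $Z$, because $\Psi$ is a local diffeomorphism, so $\hat A_k$ is locally in $W^{1,3}$ with curvature $\hat F_k$. For $k$ large,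
$$\|\hat A_k\|_{L^4(Z)}+\|\hat F_k\|_{L^2(Z)}\le C_3\varepsilon,\qquad d\hat F_k+[\hat A_k\wedge\hat F_k]=0\ \text{ in }\mathcal D'(Z),\tag{4}$$
and, since $\Psi^*\iota_s^*q_\rho=\omega\otimes\omega$,
$$\langle\hat F_{k,ij},\hat F_{k,lm}\rangle\to\varepsilon^2\,\omega_{ij}\,\omega_{lm}\quad\text{in }L^1(Z)\text{ for all }i<j,\ l<m.\tag{5}$$

**Step 4 (uniform nondegeneracy).** *We will have to divide by $\omega$, with constants independent of the slice.* By Lemma 6, $\eta\mapsto\omega\wedge\eta$ is invertible at every point of $\overline Z$, for every $|\sigma|\le\frac12$. Let $J:\Lambda^3\to\Lambda^1$ be its inverse. Everything depends smoothly on $(t,y',\sigma)$ in the compact set $\overline Z\times\{|\sigma|\le\frac12\}$, and $\omega\ne0$ there. Hence $\|J\|_{C^1(\overline Z)}\le C$ and $|\omega|\ge C^{-1}$, uniformly in $\sigma$.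

**Step 5 (the coefficient $v_k$).** *We show that $\hat F_k$ is nearly $\varepsilon\omega$ times a unit vector that has mean zero.* Define
$$v_k=\frac1{\varepsilon|\omega|^2}\sum_{i<j}\omega_{ij}\hat F_{k,ij}\in L^2(Z,\mathfrak{su}(2)),\qquad R_k=\hat F_k-\varepsilon\,\omega\,v_k.$$
By (5),
$$|v_k|^2=\varepsilon^{-2}|\omega|^{-4}\sum_{i<j}\sum_{l<m}\omega_{ij}\omega_{lm}\langle\hat F_{k,ij},\hat F_{k,lm}\rangle\to\varepsilon^{-2}|\omega|^{-4}\,\varepsilon^2|\omega|^4=1\quad\text{in }L^1(Z).$$
Since $\sum_{i<j}\langle\hat F_{k,ij},\varepsilon\omega_{ij}v_k\rangle=\varepsilon^2|\omega|^2|v_k|^2$, expanding the square gives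
$$|R_k|^2=|\hat F_k|^2-\varepsilon^2|\omega|^2|v_k|^2\to\varepsilon^2|\omega|^2-\varepsilon^2|\omega|^2=0\quad\text{in }L^1(Z).$$
Thus
$$\|v_k\|_{L^2(Z)}^2\to|Z|,\qquad\|R_k\|_{L^2(Z)}\to0.\tag{6}$$
The form $F_{A_k}$ is single-valued on $B^4_2$ and $\Psi(t+2\pi,y')=\Psi(t,y')$, so $\hat F_k$ is $2\pi$-periodic in $t$, while $\omega$ is $2\pi$-antiperiodic. Hence $v_k(t+2\pi,y')=-v_k(t,y')$ for $t\in(0,2\pi)$, and
$$\int_Zv_k=0.\tag{7}$$

**Step 6 (contradiction).** *The Bianchi identity makes $dv_k$ small in $H^{-1}$; with (7) and (2) this makes $v_k$ small.* As $d\omega=0$, we have $d(\omega v_k)=\omega\wedge dv_k$ in $\mathcal D'(Z)$. Inserting $\hat F_k=\varepsilon\omega v_k+R_k$ in (4),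
$$\varepsilon\,\omega\wedge dv_k=-dR_k-[\hat A_k\wedge\hat F_k].$$
Because $\frac14+\frac12=\frac34$, Hölder's inequality and $L^{4/3}(Z)\subset H^{-1}(Z)$ give
$$\|[\hat A_k\wedge\hat F_k]\|_{H^{-1}}\le C\|\hat A_k\|_{L^4}\|\hat F_k\|_{L^2}\le C_4\varepsilon^2,$$
and $\|dR_k\|_{H^{-1}}\le C\|R_k\|_{L^2}\to0$. Now apply $J$, which is bounded on $H^{-1}(Z)$ because its coefficients are bounded in $C^1(\overline Z)$, and divide by $\varepsilon$:
$$\|dv_k\|_{H^{-1}(Z)}\le C_5\varepsilon+o(1)\qquad(k\to\infty,\ \varepsilon\text{ fixed}).$$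
By (7), inequality (2) applies to $v_k$ and yields $\|v_k\|_{L^2(Z)}\le C_6\varepsilon+o(1)$. With (6), $|Z|^{1/2}\le C_6\varepsilon$. This is impossible if
$$\varepsilon<\varepsilon_*(\rho):=\min\{\kappa/C_1,\ |Z|^{1/2}/C_6\}.\qquad\square$$

**Proof of Theorem 2.** Take $\Theta$ and $\rho=\frac1{100}$ from Section 4, choose $0<\varepsilon<\varepsilon_*(\rho)$ and let $\Omega=\Omega_{\varepsilon,\rho,\Theta}$. It is smooth with compact support in $B^5$. Condition (i) was verified after Lemma 4. Condition (ii) holds by Lemmas 4 and 5: every sphere $S=\partial B_r(x)$ with $0<r\le\operatorname{dist}(x,\partial B^5)=1-|x|$ lies in some $\mathbb{R}^5\setminus D_{t_0}$. So $\Omega\in\mathcal F_\otimes(B^5)$. By Proposition 8, $\Omega$ has positive $L^1$-distance already on $\Theta(Q)\subset B^5$ from $\{\operatorname{Tr}(F\otimes F):F\in\mathcal F_R^*\}$, and this set contains $\{\operatorname{Tr}(F\otimes F):F\in\mathcal F_R\}$. Hence the answer to the Problem is negative. $\square$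

## 8. Finite-dimensional families of hypersurfaces

In Theorem 2, round spheres entered only through Lemma 5, which says that no sphere nearly contains the ellipse. Proposition 8 allows any embedding $\Theta$. So for Theorem 3 we need a closed curve on which no nonzero $f\in V$ vanishes, thickened little enough.

**Proof of Theorem 3.** If $V=\{0\}$, condition (a) is empty, and (b) follows from Proposition 8 with any affine embedding $\Theta$ of a neighborhood of $\overline Q$ into $U$. The smallness statement is as in Step 4 below. Let $N=\dim V\ge1$.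

**Step 1 (points that detect $V$).** *We want finitely many points of $U$ at which no nonzero $f\in V$ vanishes simultaneously.* Suppose $z_1,\dots,z_j\in U$ are chosen and $W_j=\{f\in V:f(z_1)=\dots=f(z_j)=0\}$ is not $\{0\}$. Pick a nonzero $f\in W_j$. It does not vanish identically on $U$, so $f(z_{j+1})\ne0$ for some $z_{j+1}\in U$. This point is different from $z_1,\dots,z_j$, and $\dim W_{j+1}=\dim W_j-1$. After $N$ choices we have distinct $z_1,\dots,z_N\in U$ such that $f\mapsto(f(z_i))_i$ is injective on $V$.

**Step 2 (a closed curve through these points).** *We bend a small circle so that it passes through all $z_i$.* Let $\Theta_0$ be an affine embedding (small homothety and translation) of a neighborhood of $\overline Q$ into $U$, and $\gamma_0(t)=(\cos t,\sin t,0,0,0)$. Choose distinct points $p_1,\dots,p_N$ on this circle, with $\Theta_0(p_i)\notin\{z_1,\dots,z_N\}$ for all $i$; this excludes finitely many points. There is a compactly supported diffeomorphism $h$ of $U$ with $h(\Theta_0(p_i))=z_i$ for all $i$. This is the standard $N$-transitivity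 of compactly supported diffeomorphisms on connected manifolds of dimension $\ge2$ (e.g. P. Michor and C. Vizman, *$n$-transitivity of certain diffeomorphism groups*, Acta Math. Univ. Comenianae 63 (1994)). Here is the argument in our situation.

Let $M\subset\mathbb{R}^5$ be open and connected. Call $a,b\in M$ equivalent if a compactly supported diffeomorphism of $M$ carries $a$ to $b$. Classes are open: if $b$ lies in a ball about $a$ contained in $M$, the time-one flow of $\varphi\cdot(b-a)$, with $\varphi$ a cutoff supported in the ball and equal to $1$ on the segment from $a$ to $b$, carries $a$ to $b$. As $M$ is connected there is one class. Now let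
$$M_i=U\setminus\big(\{z_1,\dots,z_{i-1}\}\cup\{\Theta_0(p_{i+1}),\dots,\Theta_0(p_N)\}\big).$$
It is connected, since removing finitely many points from a connected open set in dimension $\ge2$ leaves it connected, and it contains $\Theta_0(p_i)$ and $z_i$. Let $h_i$ be compactly supported in $M_i$ with $h_i(\Theta_0(p_i))=z_i$, extended by the identity. Then $h=h_N\circ\dots\circ h_1$ works: $\Theta_0(p_i)$ is fixed by $h_1,\dots,h_{i-1}$, carried to $z_i$ by $h_i$, and $z_i$ is fixed by $h_{i+1},\dots,h_N$.

Put $\Theta=h\circ\Theta_0$, a smooth embedding of a neighborhood of $\overline Q$ onto an open subset of $U$, and $\gamma=\Theta\circ\gamma_0$. If $f\in V$ vanishes on $\gamma$, then $f(z_i)=0$ for all $i$, so $f=0$.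

**Step 3 (choice of the thickness).** *We show that for small $\rho$ the zero set of each nonzero $f\in V$ misses a whole cross-section.* The set $V_1=\{f\in V:\|f\|_{C^0}=1\}$ is compact because $V$ is finite-dimensional. The continuous function $f\mapsto\max_\gamma|f|$ is positive on it by Step 2, hence $\ge2c$ for some $c>0$. A compact subset of $C^0(\overline{B^5})$ is uniformly equicontinuous, so there is $\eta>0$ with $|f(x)-f(x')|\le c$ whenever $f\in V_1$, $x,x'\in\overline{B^5}$, $|x-x'|\le\eta$. Choose $\rho\in(0,\frac12]$ with $\rho\,\mathrm{Lip}(\Theta|_{\overline Q})\le\eta$. Since $|\Phi_\rho(t,y)-\gamma_0(t)|=\rho|y|\le\rho$ for $|y|\le1$, every point of $D_t$ is within $\eta$ of $\gamma(t)$. Given $f\in V\setminus\{0\}$, normalize it to lie in $V_1$, and pick $t_0$ with $|f(\gamma(t_0))|\ge2c$. Then $|f|\ge2c-c=c>0$ on $D_{t_0}$, so $\{f=0\}\cap D_{t_0}=\emptyset$.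

**Step 4 (conclusion).** *It remains to read off (a), (b) and the smallness.* Let $0<\varepsilon<\varepsilon_*(\rho)$ and $\Omega=\Omega_{\varepsilon,\rho,\Theta}\in C_c^\infty(\Theta(Q))\subset C_c^\infty(U)$. For $f\in V\setminus\{0\}$ and $t_0$ as in Step 3, (a) is Lemma 4 with $O_f=\mathbb{R}^5\setminus D_{t_0}$ and $\alpha_f=\varepsilon\alpha_{t_0}$. Part (b) is Proposition 8, since $\Theta(Q)\subset U$. With $\rho$ and $\Theta$ fixed, $\Omega$ is $\varepsilon^2$ times a fixed smooth tensor, so $\Omega\to0$ in every $C^m$ as $\varepsilon\downarrow0$.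

For the examples listed after the theorem: a sphere $\partial B_r(c)$ is the zero set of $|x|^2-2c\cdot x+|c|^2-r^2$, a hyperplane is the zero set of a non-constant affine function, and nonzero polynomials do not vanish identically on nonempty open sets. $\square$
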